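
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Equality Negation with Adjacent Thresholds\\ Is Not Wait-Free Solvable}


\begin{abstract}
In the $(k,\ell)$-equality negation task, $n$ asynchronous processes with private inputs decide binary outputs. They must disagree if at most $k$ distinct inputs occur and agree if at least $\ell$ distinct inputs occur. We prove that for $n\ge 3$ and $\ell=k+1$ the task is never wait-free solvable. This settles the cases left open in \cite{disc19}, namely $n/2<k<n$ with $n-k$ even, and completes the classification of wait-free solvable equality negation tasks. The proof attaches to every input simplex integer signed counts of output vectors with consistent marginals. Every small input in which only one value may repeat then gives a linear equation, and an alternating sum of these equations reads $\binom{n-1}{k-1}=0$ up to sign. The same identity shows that, for $\ell=k+1$, a protocol of any length that agrees on all large inputs must violate the disagreement requirement in at least $\binom{n-1}{k-1}$ final configurations.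
\end{abstract}

\section{The task and the results}

Fix $n\ge 2$ processes $P_0,\dots,P_{n-1}$ and a finite set $I$ of input values with $0\in I$. Put $m=|I|$, $I^*=I\setminus\{0\}$ and $[n]=\{0,\dots,n-1\}$. Each process starts with a private input from $I$, and different processes may have the same input. The processes communicate wait-free by iterated immediate snapshots of a shared memory, any number of them may crash, and each non-faulty process must decide an output in $\{0,1\}$.

For integers $1\le k<\ell\le n$ the \emph{$(k,\ell)$-equality negation task} is the following. In an execution in which all $n$ processes participate, let $V$ be the set of input values that occur.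
\begin{itemize}
\item If $|V|\le k$ (a \emph{small} input), the processes must disagree: both $0$ and $1$ are decided.
\item If $|V|\ge\ell$ (a \emph{large} input), they must agree: all decide the same output.
\item If $k<|V|<\ell$, all outputs are allowed.
\end{itemize}
If only some processes decide, their outputs must be extendable to a full assignment that satisfies these constraints.

The task asks the processes to turn a global quantity, the number of distinct inputs, into a global relation between their outputs. No single process has to know whether the input is small or large. For example, let $n=2$, $I=\{0,1\}$, $k=1$, $\ell=2$: equal inputs must produce different outputs, and different inputs must produce equal outputs. If $P_0$ decides its own input $x_0$ and $P_1$ decides $1-x_1$, the task is solved with no communication at all, although neither process learns anything about the other.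

When there is a gap between the thresholds, $\ell\ge k+2$, the task is solvable by one snapshot. A process that sees inputs from a set $S$ of processes, with value set $V_S$, knows that at most $|V_S|+n-|S|$ values occur. In the protocol of Section~\ref{sec:class}, the processes other than $P_0$ decide according to this bound, while $P_0$ always decides $0$. The last process among $P_1,\dots,P_{n-1}$ may miss $P_0$, so its bound can exceed the true number of values by $1$, and the gap absorbs exactly this error. When $\ell=k+1$ there is no room for the error, which suggests that the task is unsolvable. The example above shows that this needs care, because outputs that carry no knowledge about $V$ can still be correlated correctly.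

The question is posed in \cite{disc19} with $I=\{0,\dots,n-1\}$. The known results are these: the task is wait-free solvable if $\ell\ge k+2$, and for $\ell=k+1$ it is unsolvable if $k\le n/2$ and also if $n-k$ is odd. The remaining cases, $\ell=k+1$ with $n/2<k\le n-1$ and $n-k$ even, were left open there and conjectured to be unsolvable; the smallest is $n=5$, $k=3$, $\ell=4$. We prove the conjecture by an argument that treats all $k$ at once.

\begin{theorem}\label{thm:main}
Let $n\ge 3$, $1\le k\le n-1$ and $m\ge k+1$. The $(k,k+1)$-equality negation task is not wait-free solvable. This remains true if disagreement is required only on inputs with $|V|\le k$ in which every nonzero value occurs at most once.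
\end{theorem}

\begin{theorem}\label{thm:class}
Let $n\ge2$, $1\le k<\ell\le n$ and $m\ge\ell$. The $(k,\ell)$-equality negation task is wait-free solvable if and only if $\ell\ge k+2$ or $n=m=2$.
\end{theorem}

The hypothesis $m\ge\ell$ only excludes a trivial case: if $m<\ell$, there are no large inputs, and ``$P_0$ decides $0$, all others decide $1$'' solves the task. Thus, for $m\ge\ell$, the only exception to unsolvability at adjacent thresholds is $n=m=2$. In particular, the hypothesis $n\ge3$ in Theorem~\ref{thm:main} cannot be dropped.

Theorem~\ref{thm:main} will follow from an identity for protocols that are required only to agree on large inputs. The identity and a resulting lower bound on the number of bad final configurations are Theorem~\ref{thm:index} in Section~\ref{sec:index}.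

\section{Protocols as labeled subdivisions}\label{sec:model}

\paragraph{Rounds and views.}
In one round of immediate snapshot, the schedule is an ordered partition of the participating processes. All processes of a block write together and then take a snapshot together, so a process sees exactly what was written by the processes in its own and in earlier blocks. In the iterated model each round uses a fresh memory, and in a full-information protocol a process writes its whole current view.

We may assume that there is a finite $N$ such that every process has decided after $N$ rounds. Consider the tree of executions with full participation, which branches first over the inputs and then over the schedules of the successive rounds, cut off once all processes have decided. It is finitely branching, since there are finitely many inputs and finitely many schedules per round. If it were infinite, K\"onig's lemma would give an infinite execution at each stage of which some process is undecided. Since decisions are irrevocable, one process would then stay undecided forever while taking infinitely many steps, contrary to wait-freedom. So a uniform $N$ exists for full participation. It also serves executions with fewer participants, because each of their views occurs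 with full participation as well: put the missing processes into an additional last block in every round. A process that decides early simply keeps its decision, so every output is a function of the process and of its view after $N$ rounds. For the equivalence with other wait-free read/write models see \cite{bg,hs}.

\paragraph{Complexes.}
The \emph{input complex} $P$ has the vertices $(i,v)$ with $i\in[n]$, $v\in I$, where $(i,v)$ means that $P_i$ has input $v$. Its simplices are the sets of vertices with distinct process names, so its facets are the inputs of all $n$ processes. For a simplex $\sigma$ we write $S(\sigma)$ for its set of processes, $V_\sigma$ for its set of values, and $|\sigma|$ for its number of vertices. The empty simplex is allowed as a face.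

For a nonempty simplex $\sigma$ let $\mathrm{Ch}(\sigma)$ be the complex whose vertices are the possible views $(i,\tau)$ after one round, where process $i\in S(\tau)$ sees the face $\tau\subseteq\sigma$, and whose simplices are the sets of views that are compatible with one schedule. This is the standard chromatic subdivision; see Figure~\ref{fig:ch}. Its $N$-fold iteration $\mathrm{Ch}^N(\sigma)$ describes the views after $N$ rounds in executions in which exactly the processes of $\sigma$ participate, with the inputs in $\sigma$. The union of the complexes $\mathrm{Ch}^N(\sigma)$ over all simplices $\sigma$ of $P$ is the \emph{protocol complex} $\mathrm{Ch}^N(P)$. We use the following facts from \cite{kozlov,hkr}.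
\begin{itemize}
\item $\mathrm{Ch}^N(\sigma)$ is a geometric subdivision of the simplex $\sigma$, and it restricts to $\mathrm{Ch}^N(\tau)$ on every face $\tau\subseteq\sigma$. Hence it is acyclic, connected and pure of dimension $\dim\sigma$. If $\sigma$ is a vertex, $\mathrm{Ch}^N(\sigma)$ is a single vertex.
\item Every vertex of $\mathrm{Ch}^N(\sigma)$ has a color in $S(\sigma)$, the process whose view it is, and the vertices of each simplex have distinct colors. Hence a simplex of dimension $\dim\sigma$ in $\mathrm{Ch}^N(\sigma)$ has color set exactly $S(\sigma)$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]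
\coordinate (A) at (0,0);
\coordinate (B) at (6,0);
\coordinate (C) at (3,5.2);
\coordinate (bAB) at (2,0);
\coordinate (aAB) at (4,0);
\coordinate (cAC) at (1,1.733);
\coordinate (aAC) at (2,3.467);
\coordinate (cBC) at (5,1.733);
\coordinate (bBC) at (4,3.467);
\coordinate (a) at (3.6,2.08);
\coordinate (b) at (2.4,2.08);
\coordinate (c) at (3,1.04);
\draw (A)--(B)--(C)--cycle;
\draw (a)--(b)--(c)--cycle;
\draw (A)--(b) (A)--(c) (B)--(a) (B)--(c) (C)--(a) (C)--(b);
\draw (bAB)--(c)--(aAB) (cAC)--(b)--(aAC) (cBC)--(a)--(bBC);
\foreach \p/\t in {A/0,B/1,C/2,bAB/1,aAB/0,cAC/2,aAC/0,cBC/2,bBC/1,a/0,b/1,c/2}
  \node[circle,draw,fill=white,inner sep=1.3pt,font=\scriptsize] at (\p) {\t};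
\end{tikzpicture}
\caption{The standard chromatic subdivision of a triangle: the views of $P_0,P_1,P_2$ after one round from a fixed input. Each vertex is labeled by its process. A corner is the view of a process that sees only itself, a vertex inside a side is the view of a process that sees the two processes of that side, and the three central vertices see everybody. The $13$ triangles correspond to the $13$ ordered partitions of the three processes.}
\label{fig:ch}
\end{figure}

A protocol thus amounts to a map $\delta$ from the vertices of $\mathrm{Ch}^N(P)$ to $\{0,1\}$. The facets of $\mathrm{Ch}^N(F)$, for an input facet $F$, are the final configurations of the executions from $F$ with full participation. If the task is solved, they are all monochromatic when $F$ is large, and none of them is monochromatic when $F$ is small. The impossibility proof uses only these two conditions. Faces enter because the view of a process that has seen only $\tau\subseteq F$ is a vertex of $\mathrm{Ch}^N(\tau)$, hence of $\mathrm{Ch}^N(F)$ for \emph{every} facet $F$ containing $\tau$; one decision there must serve all these inputs.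

\section{Signed counts of output vectors}\label{sec:counts}

We want to count, for each input simplex $\sigma$, the final configurations with a given output vector, in such a way that the counts for the faces of $\sigma$ are obtained from those for $\sigma$ by summation. Plain counts do not have this property, but counts with orientation signs do. Over the integers they come from a chain map.

Let $O$ be the complex with vertices $(i,b)$, $i\in[n]$, $b\in\{0,1\}$, whose simplices are the sets with distinct $i$. We orient all simplices of $P$, $\mathrm{Ch}^N(P)$ and $O$ by increasing process name, and we write $\sigma$ also for the corresponding generator of the chain group.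

\begin{lemma}\label{lem:counts}
Let $\delta$ be any map from the vertices of $\mathrm{Ch}^N(P)$ to $\{0,1\}$. There is exactly one augmentation-preserving chain map $s\colon C_*(P;\mathbb Z)\to C_*(\mathrm{Ch}^N(P);\mathbb Z)$ such that $s(\sigma)$ is a chain on $\mathrm{Ch}^N(\sigma)$ for every nonempty $\sigma$. Together with $\delta$ it determines integers $\mu_\sigma(b)$, for all simplices $\sigma$ of $P$ and all $b\in\{0,1\}^{S(\sigma)}$, with $\mu_\emptyset=1$ and the following properties.
\begin{enumerate}
\item[(i)] For $\sigma\ne\emptyset$, if $\mu_\sigma(b)\ne0$, then $b$ is the output vector of some simplex of dimension $\dim\sigma$ in $\mathrm{Ch}^N(\sigma)$.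
\item[(ii)] If $i\in S(\sigma)$, $\tau$ is the face of $\sigma$ without process $i$, and $c\in\{0,1\}^{S(\tau)}$, then
\[
\sum_{b\,:\,b|_{S(\tau)}=c}\mu_\sigma(b)=\mu_\tau(c).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Existence of $s$ is the acyclic carrier theorem \cite[Thm.~13.3]{munkres}, and the construction is short. For a vertex $\sigma$ let $s(\sigma)$ be the single vertex of $\mathrm{Ch}^N(\sigma)$. If $s$ is defined below dimension $d\ge 1$ and $\dim\sigma=d$, then $s(\partial\sigma)$ is a cycle in $\mathrm{Ch}^N(\sigma)$ (with augmentation $0$ if $d=1$). By acyclicity it is the boundary of a chain, and we let $s(\sigma)$ be such a chain.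

For uniqueness, let $s$ and $s'$ be two such maps. On vertices they agree because augmentation is preserved. Suppose they agree below dimension $d\ge1$, and let $\dim\sigma=d$. Then $s(\sigma)-s'(\sigma)$ is a $d$-cycle of the acyclic complex $\mathrm{Ch}^N(\sigma)$, hence a boundary, hence $0$, since this complex has no $(d+1)$-simplices.

The map $\delta$ induces a simplicial map $\mathrm{Ch}^N(P)\to O$ that keeps the process name, so it is injective on each simplex and respects the chosen orientations. Put $\Phi=\delta_\#\circ s$. By the second fact of Section~\ref{sec:model}, $s(\sigma)$ is a combination of simplices with color set $S=S(\sigma)$, so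
\[
\Phi(\sigma)=\sum_{b\in\{0,1\}^S}\mu_\sigma(b)\,[b],\qquad \mu_\sigma(b)\in\mathbb Z,
\]
where $[b]$ is the simplex of $O$ with vertices $(i,b_i)$, $i\in S$. This defines $\mu_\sigma$, and (i) holds.

For (ii), let first $|\sigma|=1$. Then $\tau=\emptyset$, and $\mu_\sigma(0)+\mu_\sigma(1)=1=\mu_\emptyset$ because $\Phi$ preserves augmentation. Now let $|\sigma|\ge2$, $S=\{i_0<\dots<i_d\}$ and $i=i_t$. Compare the coefficients of $[c]$ in $\partial\Phi(\sigma)=\Phi(\partial\sigma)$. On the left, $[c]$ arises only by deleting process $i_t$ from some $[b]$ with $b|_{S(\tau)}=c$, and the coefficient is $(-1)^t\sum_b\mu_\sigma(b)$. On the right, only the face $\tau$ has process set $S\setminus\{i_t\}$, and the coefficient is $(-1)^t\mu_\tau(c)$.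
\end{proof}

Lemma~\ref{lem:pm1} below shows that all coefficients of $s(\sigma)$ are $\pm1$, so $\mu_\sigma(b)$ really counts configurations with signs. Property (i) suffices for the impossibility proof. By (ii), $\mu_\sigma$ behaves like a signed probability distribution on output vectors whose marginals are the $\mu_\tau$, $\tau\subseteq\sigma$. In particular, inclusion--exclusion applies. Write
\[
e(\tau)=\mu_\tau(1,\dots,1)\quad(\tau\neq\emptyset),\qquad e(\emptyset)=1 .
\]

\begin{corollary}\label{cor:ie}
For every simplex $\sigma\ne\emptyset$ of $P$,
\[
\mu_\sigma(0,\dots,0)=\sum_{\tau\subseteq\sigma}(-1)^{|\tau|}e(\tau).
\]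
\end{corollary}

\begin{proof}
Let $S=S(\sigma)$. Expanding the product,
\[
\mu_\sigma(0,\dots,0)=\sum_b\mu_\sigma(b)\prod_{i\in S}(1-b_i)=\sum_{T\subseteq S}(-1)^{|T|}\sum_{b\,:\,b|_T=(1,\dots,1)}\mu_\sigma(b).
\]
Applying (ii) once for each process outside $T$ shows that the inner sum is $e(\tau)$ for the face $\tau$ of $\sigma$ with $S(\tau)=T$.
\end{proof}

For a facet $F$ of $P$ put
\begin{equation}\label{eq:D}
D(F)=\mu_F(0,\dots,0)-(-1)^n\mu_F(1,\dots,1)=\sum_{\tau\subsetneq F}(-1)^{|\tau|}e(\tau),
\end{equation}
where the second equality is Corollary~\ref{cor:ie} with the term $\tau=F$ moved to the left. Thus $D(F)$ is determined by what happens on the proper faces of $F$, and by (i) it vanishes whenever all final configurations from $F$ disagree. Every input on which disagreement is required therefore gives the linear equation $D(F)=0$.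

\paragraph{Two processes.} Let $n=2$ and let $F$ be an input edge both of whose end vertices receive the output $0$. Then $e$ vanishes on the end vertices and \eqref{eq:D} reads $\mu_F(0,0)-\mu_F(1,1)=1$, so by (i) some final configuration is monochromatic. This can be seen directly: $\mathrm{Ch}^N(F)$ is a path whose vertices belong alternately to $P_0$ and $P_1$, with one end belonging to each process. If the outputs alternated as well, all vertices of $P_0$ would have the same output and all vertices of $P_1$ the other one, so the two ends would have different outputs.

For $n\ge3$ a single equation $D(F)=0$ is usually not contradictory, since $e(\tau)$ is unknown on many faces. We next find the faces on which it is known.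

\section{Large inputs force a common decision}\label{sec:large}

From now on, up to and including Section~\ref{sec:quant}, let $1\le k\le n-1$, $\ell=k+1$ and $m\ge k+1$. Let $L$ be the set of all simplices of $P$ that are contained in a large facet, that is, in a facet with at least $k+1$ values. We first note a sufficient condition:
\begin{equation}\label{eq:L}
|V_\tau|+n-|\tau|\ge k+1\quad\Longrightarrow\quad\tau\in L.
\end{equation}
Indeed, give the $n-|\tau|$ missing processes new values one after another until at least $k+1$ values occur, and then arbitrary ones. There are enough values because $m\ge k+1$.

\begin{lemma}\label{lem:connected}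
If $n\ge3$, or if $n=2$ and $m\ge3$, then $L$ contains all vertices of $P$ and its $1$-skeleton is connected.
\end{lemma}

\begin{proof}
Vertices satisfy \eqref{eq:L} because $1+n-1\ge k+1$. An edge $\{(i,v),(j,w)\}$ with $i\ne j$ and $v\ne w$ satisfies it because $2+n-2\ge k+1$.

Let $n\ge3$ and $k\le n-2$. Edges with $v=w$ are then also in $L$, since $1+n-2\ge k+1$. So any two vertices of different processes are adjacent, and $(i,v),(i,w)$ have the common neighbor $(p,u)$ for any $p\ne i$ and any $u\in I$.

Let $n\ge3$ and $k=n-1$. Then $m\ge n\ge3$. The vertices $(i,v),(i,w)$ have a common neighbor $(p,u)$ with $p\ne i$ and $u\notin\{v,w\}$. For $i\ne j$, the vertices $(i,v),(j,v)$ have a common neighbor $(p,u)$ with $p\notin\{i,j\}$ and $u\ne v$.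

Let $n=2$ and $m\ge3$. The vertices $(i,v),(i,w)$ have a common neighbor $(1-i,u)$ with $u\notin\{v,w\}$. The vertices $(0,v),(1,v)$ are joined by the path $(0,v),(1,w),(0,u),(1,v)$ for distinct $u,v,w$.
\end{proof}

\begin{lemma}\label{lem:zero}
Under the hypotheses of Lemma~\ref{lem:connected}, suppose that $\delta$ agrees on all large inputs, i.e., every facet of $\mathrm{Ch}^N(F)$ is monochromatic for every large $F$. Then, after exchanging the output names $0$ and $1$ if necessary, $\delta=0$ on all vertices of $\mathrm{Ch}^N(\tau)$ for all nonempty $\tau\in L$. Consequently
\[
e(\tau)=0\qquad\text{for all nonempty }\tau\in L .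
\]
\end{lemma}

\begin{proof}
Let $F$ be large. Every edge of $\mathrm{Ch}^N(F)$ lies in a facet of $\mathrm{Ch}^N(F)$, so its ends have the same output, and as $\mathrm{Ch}^N(F)$ is connected, $\delta$ is constant on it. Two large facets with a common vertex $x$ share the vertex $\mathrm{Ch}^N(x)$, so they have the same constant. Since every edge of $L$ lies in a large facet and the $1$-skeleton of $L$ is connected and contains all vertices, all large facets have the same constant. Call it $0$. Then no simplex of $\mathrm{Ch}^N(\tau)$ with $\emptyset\ne\tau\in L$ has output vector $(1,\dots,1)$, and $e(\tau)=0$ by Lemma~\ref{lem:counts}(i).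
\end{proof}

Exchanging output names affects neither agreement nor disagreement, so we always use this normalization. For $n=m=2$ the conclusion of the lemma fails: $L$ then consists of the two disjoint edges with different inputs and their faces, and the protocol of the introduction decides $0$ on one edge and $1$ on the other.

\section{Three processes}\label{sec:three}

The smallest case in which several inputs must be combined is $n=3$, $k=2$: outputs must agree if the three inputs are distinct and disagree otherwise. Suppose there is a solution, normalized as in Lemma~\ref{lem:zero}. By \eqref{eq:L}, every simplex with pairwise distinct values is in $L$. So $e$ vanishes on all vertices and on all edges with two different values. The first unknowns are the edges $\varepsilon_{ij}=\{(i,0),(j,0)\}$.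

Take the input $F$ in which one process $p$ has a value $x\ne0$ and the other two, $i$ and $j$, have value $0$. It is small. Its only proper nonempty face outside $L$ is $\varepsilon_{ij}$, so \eqref{eq:D} gives
\[
0=D(F)=1+e(\varepsilon_{ij}).
\]
Hence $e(\varepsilon_{ij})=-1$ for all three pairs. This is not yet absurd. For $N=1$, $\mathrm{Ch}(\varepsilon_{01})$ is a path of three edges with vertices of $P_0,P_1,P_0,P_1$. The outputs $0,1,1,0$ along the path give one configuration $(1,1)$, and it is traversed from $P_1$ to $P_0$, so it is counted with sign $-1$.

Now take the input $F_0$ in which all values are $0$. It is also small, and its proper nonempty faces outside $L$ are the three edges $\varepsilon_{ij}$. So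
\[
0=D(F_0)=1+e(\varepsilon_{01})+e(\varepsilon_{02})+e(\varepsilon_{12})=1-3=-2,
\]
a contradiction. It would disappear if we counted modulo $2$, which is why signs and integers are needed.

This suggests how to proceed in general. Only one value, $0$, was allowed to repeat. Faces with few zeros then lie in $L$, and the remaining unknowns are faces with many zeros. Such a face occurs in several of these inputs, and the equations should be combined so that it cancels. In the example the combination was $D(F_0)-\sum D(F)$, with one $F$ for each choice of $p$; in general the signs will alternate with the number of nonzero inputs.

\section{The index identity}\label{sec:index}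

\paragraph{Hook inputs.} For $B\subseteq[n]$ with $|B|\le k-1$ and an injection $\varphi\colon B\to I^*$, let $F_{B,\varphi}$ be the input facet in which process $i\in B$ has value $\varphi(i)$ and all other processes have value $0$. We call it a \emph{hook input}, because the multiplicities of its values, $n-|B|,1,\dots,1$, form a hook-shaped partition of $n$. Let $\mathcal H_j$ be the set of hook inputs with $|B|=j$, $0\le j\le k-1$. Since $m-1\ge k>j$, there are injections $B\to I^*$, and
\begin{equation}\label{eq:Hj}
|\mathcal H_j|=\binom nj(m-1)(m-2)\cdots(m-j)>0 ,
\end{equation}
where the product of the factors $m-1,\dots,m-j$ is $1$ for $j=0$. At least $n-k+1\ge2$ processes have value $0$. So a hook input has $|V|=j+1\le k$ and is small. Conversely, a small input in which every nonzero value occurs at most once is a hook input: it must contain a zero, as otherwise $|V|=n>k$, so it has $|V|-1\le k-1$ nonzero entries.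

\begin{theorem}\label{thm:index}
Let $n\ge3$, $1\le k\le n-1$ and $m\ge k+1$. Consider any $N$-round protocol that agrees on all large inputs $(|V|\ge k+1)$, with no condition on small inputs, and normalize the common decision on large inputs to $0$. Let $D_j$ be the average of $D(F)$, defined in \eqref{eq:D}, over $F\in\mathcal H_j$. Then
\begin{equation}\label{eq:index}
\sum_{j=0}^{k-1}(-1)^j\binom nj D_j=(-1)^{k-1}\binom{n-1}{k-1}.
\end{equation}
Consequently, if $M(F)$ is the number of monochromatic facets of $\mathrm{Ch}^N(F)$, i.e., of final configurations from $F$ in which all processes agree, then
\begin{equation}\label{eq:quant}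
\sum_{j=0}^{k-1}\ \sum_{F\in\mathcal H_j}\frac{M(F)}{(m-1)(m-2)\cdots(m-j)}\ \ge\ \binom{n-1}{k-1}.
\end{equation}
In particular, at least $\binom{n-1}{k-1}$ final configurations with small inputs violate the disagreement requirement.
\end{theorem}

The identity is proved in this section, the other two statements in Section~\ref{sec:quant}.

\begin{proof}[Proof of Theorem~\ref{thm:main} from \eqref{eq:index}]
A solution $\delta$ agrees on all large inputs, so by Lemma~\ref{lem:zero} we may normalize it and apply \eqref{eq:index}. Even in the weaker version of the task, disagreement is required on all hook inputs $F$. So $\mu_F(0,\dots,0)=\mu_F(1,\dots,1)=0$ by Lemma~\ref{lem:counts}(i), and $D(F)=0$. The left side of \eqref{eq:index} is then $0$, but the right side is not.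
\end{proof}

\paragraph{Idea of the cancellation.} Suppose first that $m\ge n+1$, so that we can choose distinct nonzero values $x_0,\dots,x_{n-1}$ once and for all and use only $\varphi(i)=x_i$. Write $F_B$ for the resulting input. A face of $F_B$ is given by a set $T_0$ of processes with value $0$ and a set $T_1$ of processes $i$ with value $x_i$. It lies in $F_B$ exactly for the sets $B$ in the Boolean interval $T_1\subseteq B\subseteq[n]\setminus T_0$. For a proper face the interval has more than one element, so the contributions of the face to the alternating sum $\sum_B(-1)^{|B|}D(F_B)$ cancel, provided that the interval is not truncated by the condition $|B|\le k-1$. A nonempty face is unknown only if $|T_0|\ge n-k+1$, and then $|B|\le n-|T_0|\le k-1$ holds automatically. The interval of the empty face is truncated, and its contribution is the right side of \eqref{eq:index}. When $m\le n$ there are not enough values to fix the $x_i$, and we average over $\varphi$ instead. This works because the restriction of a uniformly random injection is again a uniformly random injection.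

\begin{proof}[Proof of the identity \eqref{eq:index}]
Let $T_0,T_1\subseteq[n]$ be disjoint and let $\psi\colon T_1\to I^*$ be an injection. Let $\tau(T_0,T_1,\psi)$ be the simplex in which the processes in $T_0$ have value $0$ and each $i\in T_1$ has value $\psi(i)$. The faces of $F_{B,\varphi}$ are exactly the simplices $\tau(T_0,T_1,\varphi|_{T_1})$ with $T_0\subseteq[n]\setminus B$ and $T_1\subseteq B$, and the face is proper if and only if $T_0\cup T_1\ne[n]$.

\emph{Known faces.} Let $\tau=\tau(T_0,T_1,\psi)\ne\emptyset$ with $p=|T_0|\le n-k$ and $q=|T_1|$. Then $\tau\in L$ by \eqref{eq:L}: if $p\ge1$,
\[
|V_\tau|+n-|\tau|=(1+q)+n-(p+q)=n+1-p\ge k+1,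
\]
and if $p=0$, then $|V_\tau|+n-|\tau|=q+n-q=n\ge k+1$. So $e(\tau)=0$ by Lemma~\ref{lem:zero}.

\emph{Averaging over injections.} Let $\bar D(B)$ be the average of $D(F_{B,\varphi})$ over all injections $\varphi\colon B\to I^*$. For disjoint $T_0,T_1$ with $|T_1|\le k-1$, let $\bar e(T_0,T_1)$ be the average of $e(\tau(T_0,T_1,\psi))$ over all injections $\psi\colon T_1\to I^*$. If $T_1\subseteq B$ and $|B|\le k-1$, every $\psi$ is the restriction of the same number, $(m-1-|T_1|)!/(m-1-|B|)!$, of injections $\varphi\colon B\to I^*$. Hence the average of $e(\tau(T_0,T_1,\varphi|_{T_1}))$ over $\varphi$ is $\bar e(T_0,T_1)$. In \eqref{eq:D} the empty face contributes $1$ and the known faces contribute $0$, so averaging gives, for all $B$ with $|B|\le k-1$,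
\begin{equation}\label{eq:avg}
\bar D(B)=1+\sum_{(T_0,T_1)}(-1)^{|T_0|+|T_1|}\,\bar e(T_0,T_1),
\end{equation}
where the sum is over the pairs with
\[
T_0\subseteq[n]\setminus B,\qquad T_1\subseteq B,\qquad |T_0|\ge n-k+1,\qquad T_0\cup T_1\ne[n].
\]

\emph{Cancellation.} Multiply \eqref{eq:avg} by $(-1)^{|B|}$ and sum over all $B$ with $|B|\le k-1$. A pair of disjoint sets $(T_0,T_1)$ with $|T_0|\ge n-k+1$ and $T_0\cup T_1\ne[n]$ occurs for exactly those $B$ with $T_1\subseteq B\subseteq[n]\setminus T_0$, since all such $B$ satisfy $|B|\le n-|T_0|\le k-1$. So $\bar e(T_0,T_1)$ gets the coefficient
\[
(-1)^{|T_0|+|T_1|}\sum_{T_1\subseteq B\subseteq[n]\setminus T_0}(-1)^{|B|}=0 ;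
\]
the sum vanishes because for a fixed process $i\notin T_0\cup T_1$, adding $i$ to $B$ or removing it from $B$ pairs the terms with opposite signs. Therefore
\[
\sum_{|B|\le k-1}(-1)^{|B|}\bar D(B)=\sum_{j=0}^{k-1}(-1)^j\binom nj=(-1)^{k-1}\binom{n-1}{k-1},
\]
where the last step telescopes after inserting $\binom nj=\binom{n-1}j+\binom{n-1}{j-1}$. Finally, all sets $B$ of size $j$ have the same number of injections $\varphi$, so $D_j$ is the average of $\bar D(B)$ over the $\binom nj$ sets $B$ of size $j$. The left side is thus $\sum_j(-1)^j\binom nj D_j$.
\end{proof}

\begin{remark}
The smallest case left open by the earlier results is $n=5$, $k=3$. For a solution, let $E_{p,q}$ be the average of $\bar e(T_0,T_1)$ over disjoint $T_0,T_1$ with $|T_0|=p$, $|T_1|=q$. Averaging \eqref{eq:avg} over the $B$ of size $0$, $1$, $2$ gives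
\begin{align*}
0&=1-10E_{3,0}+5E_{4,0},\\
0&=1-4E_{3,0}+E_{4,0}+4E_{3,1},\\
0&=1-E_{3,0}+2E_{3,1}.
\end{align*}
The first equation minus $5$ times the second plus $10$ times the third reads $0=1-5+10=6=\binom42$.
\end{remark}

\begin{remark}
The adjacency $\ell=k+1$ is used as follows. For a general $\ell\le m$, the same computation shows that the faces of hook inputs with at most $n+1-\ell$ zeros are contained in large facets. The unknown faces then have $|T_0|\ge n+2-\ell$, and the sets $B$ in the interval have size up to $\ell-2$. This stays within the range $|B|\le k-1$, in which disagreement is available, only if $\ell=k+1$.
\end{remark}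

\section{The number of violations}\label{sec:quant}

To deduce \eqref{eq:quant} we must bound $|\mu_F(b)|$ by the number of configurations with output $b$. This follows from the following lemma on the chain map $s$ of Lemma~\ref{lem:counts}.

\begin{lemma}\label{lem:pm1}
Let $\sigma$ be a simplex of $P$ of dimension $d\ge0$. All coefficients of $s(\sigma)$ on the $d$-simplices of $\mathrm{Ch}^N(\sigma)$ are $\pm1$.
\end{lemma}

\begin{proof}
We use induction on $d$. For $d=0$ the claim is the preservation of augmentation. Let $d\ge1$. The idea is that $s(\sigma)$ has no boundary inside $\sigma$, so the absolute value of its coefficients is constant, and this constant can be read off on the boundary.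

The complex $\mathrm{Ch}^N(\sigma)$ is a geometric subdivision of the simplex $\sigma$. The relative interior of each $(d-1)$-simplex $\rho$ of it lies in the relative interior of a face of $\sigma$ of dimension at least $d-1$. If this face is $\sigma$ itself, we call $\rho$ interior; it then lies in exactly two $d$-simplices, one on each side. Otherwise the face is $\sigma\setminus i$, the face of $\sigma$ without some process $i$. Then $\rho$ belongs to $\mathrm{Ch}^N(\sigma\setminus i)$, and it lies in exactly one $d$-simplex.

Any two $d$-simplices are connected by a sequence of $d$-simplices in which consecutive ones share an interior $(d-1)$-simplex. To see this, choose a point $x$ in the interior of the first that lies on none of the hyperplanes spanned by $(d-1)$-simplices, and then a point $y$ in the interior of the second that lies in none of the affine hulls of $x$ together with a simplex of dimension at most $d-2$; these hulls have dimension at most $d-1$. The segment $xy$ stays in the interior of $\sigma$, misses all simplices of dimension at most $d-2$, and meets each $(d-1)$-simplex in at most one point, where it crosses from one side of the simplex to the other. So it passes from one $d$-simplex to the next through interior $(d-1)$-simplices.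

Now $\partial s(\sigma)=s(\partial\sigma)$ is a chain on the subdivided boundary, so its coefficient on every interior $(d-1)$-simplex is $0$. Hence the two $d$-simplices containing it have coefficients of equal absolute value in $s(\sigma)$, and by the previous paragraph this absolute value is the same for all $d$-simplices. Take a $(d-1)$-simplex $\rho$ of $\mathrm{Ch}^N(\sigma\setminus i)$. Its coefficient in $\partial s(\sigma)$ is, up to sign, that of the unique $d$-simplex containing it. In $s(\partial\sigma)$ only $\pm s(\sigma\setminus i)$ contributes, since $\rho$ has color set $S(\sigma)\setminus\{i\}$, and by induction the coefficient is $\pm1$. So the common absolute value is $1$.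
\end{proof}

\begin{proof}[Proof of \eqref{eq:quant} and of the last statement of Theorem~\ref{thm:index}]
By Lemma~\ref{lem:pm1}, $|\mu_F(b)|$ is at most the number of facets of $\mathrm{Ch}^N(F)$ with output vector $b$. Hence
\[
|D(F)|\le|\mu_F(0,\dots,0)|+|\mu_F(1,\dots,1)|\le M(F).
\]
Averaging over $\mathcal H_j$ and using \eqref{eq:Hj},
\[
\binom nj|D_j|\le\sum_{F\in\mathcal H_j}\frac{M(F)}{(m-1)(m-2)\cdots(m-j)} .
\]
Summing over $j$ and applying the triangle inequality to \eqref{eq:index} gives \eqref{eq:quant}. Since $j\le k-1\le m-2$, all factors $m-1,\dots,m-j$ are at least $1$, so $\sum_F M(F)\ge\binom{n-1}{k-1}$, where $F$ runs over the hook inputs. Final configurations from different inputs are different, because the views of all processes together contain all inputs. All hook inputs are small, which proves the last statement.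
\end{proof}

The bound does not depend on the number $N$ of rounds, so longer protocols cannot push the number of violations below it.

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Solvability for $\ell\ge k+2$.} Each process writes its input and takes one immediate snapshot. $P_0$ always decides $0$. If the snapshot of $P_i$, $i\ge1$, shows the set $S$ of processes with value set $V_S$, then $P_i$ decides $1$ if $|V_S|+n-|S|\le k+1$, and $0$ otherwise.

If the input is large, then $|V_S|+n-|S|\ge|V|\ge\ell\ge k+2$ for every snapshot, so everybody decides $0$. If the input is small and all processes run, let $P_i$, $i\ge1$, be a process in the last block that contains one of $P_1,\dots,P_{n-1}$. Its snapshot contains all of $P_1,\dots,P_{n-1}$, so $n-|S|\le1$ and $|V_S|+n-|S|\le k+1$. Thus $P_i$ decides $1$ while $P_0$ decides $0$, and they disagree. If some processes crash, those that decided cannot distinguish the execution from one in which the others are only slow and finish later, whatever the inputs of processes that have not yet written. So the decided outputs extend to a legal full assignment.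

\emph{Solvability for $n=m=2$.} Here $k=1$ and $\ell=2$. Let $I=\{0,1\}$. The protocol of the introduction, in which $P_0$ decides $x_0$ and $P_1$ decides $1-x_1$, gives different outputs on equal inputs and equal outputs on different inputs. If only one process decides, its output extends to such a pair.

\emph{Unsolvability.} Let $\ell=k+1$, and let $(n,m)\ne(2,2)$. For $n\ge3$ the claim is Theorem~\ref{thm:main}, as $m\ge\ell=k+1$. For $n=2$ we have $k=1$, $\ell=2$ and $m\ge3$. By Lemmas~\ref{lem:connected} and~\ref{lem:zero}, a solution can be normalized so that both end vertices of the input edge $\{(0,0),(1,0)\}$ receive the output $0$. By the two-process discussion in Section~\ref{sec:counts}, some final configuration from this small input is then monochromatic, a contradiction.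
\end{proof}

\begin{thebibliography}{9}
\bibitem{disc19} \emph{Wait-Free Solvability Of Equality Negation Tasks}, \url{https://www.irif.fr/~ledent/assets/pdf/DISC19.pdf}.
\bibitem{bg} Borowsky and Gafni, PODC 1997.
\bibitem{hs} Herlihy and Shavit, J. ACM, 1999.
\bibitem{hkr} Herlihy, Kozlov and Rajsbaum, \emph{Distributed Computing Through Combinatorial Topology}.
\bibitem{kozlov} Kozlov, Homology Homotopy Appl. 14 (2012).
\bibitem{munkres} Munkres, \emph{Elements of Algebraic Topology}.
\end{thebibliography}

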